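# Incomplete sums of $e(h\bar m^2/n^2)$ over intervals of length $n$

## 1. The square-root guess and the exponent $3/4$

Write $e(x)=\exp(2\pi i x)$. For coprime integers $m,n$ with $n\ge 1$, let $\bar m$ be an integer with $m\bar m\equiv 1\pmod{n^2}$. Two choices of $\bar m$ differ by a multiple of $n^2$, so $e(h\bar m^2/n^2)$ is well defined. We use the same bar, and negative exponents, for inverses modulo divisors of $n^2$ or any other stated modulus.

Let $m$ run through an interval of length about $M$, where $n\le M\le n^2$. How much do the unit vectors $e(h\bar m^2/n^2)$ cancel? The following conjecture from the paper "On The Size Of The Fundamental Solution Of Pell Equation" (https://www.imo.universite-paris-saclay.fr/~fouvry/SizefundaPell.pdf) predicts a fixed power saving.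

**Conjecture 1.** There exists an absolute $\vartheta_0$ satisfying $0<\vartheta_0<1$ such that, for any odd integer $a$ and for any integer $k\ge 0$, one has
$$\sum_{\substack{m\in I\\ m\equiv a \bmod 4^k,\ (m,n)=1}} e\left(h\frac{\bar m^2}{n^2}\right)\ll_k (h,n)^{1/2}M^{\vartheta_0},$$
uniformly for integers $h$ and $n$ with $h\ne0$, $n\ge1$, $2\nmid n$, for real $M$ with $n\le M\le n^2$, and for $I$ an interval included in $[M,2M]$. The implied constant depends only on $k$.

A first guess is that the terms behave like random points of the circle, apart from what $h$ and $n$ have in common. A random sum of $M$ unit vectors has size about $M^{1/2}$, so one would guess that the conjecture is true, and that every $\vartheta_0>1/2$ is admissible. Let us test this.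

For $n=1$ we have $M=1$ and at most two terms. For $n=3$ the modulus is $9$. For $m=1,2,4,5,7,8$ the inverses modulo $9$ are $1,5,7,2,4,8$, and their squares are $1,7,4,4,7,1$. With $h=1$ the sum over a period is $2\big(e(\tfrac19)+e(\tfrac49)+e(\tfrac79)\big)=0$: perfect cancellation. With $h=3$ every term equals $e(1/3)$, and the sum over a period is $6e(1/3)$.

Now let $n=p$ be an odd prime, $M=p^2$ and $I=[p^2,2p^2]$. The endpoints are multiples of $p$, so the units in $I$ form exactly one period. As $m$ runs over the units modulo $p^2$, so does $x=\bar m$.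

If $p\nmid h$, write $x=x_0+py$ with $1\le x_0\le p-1$ and $y$ modulo $p$. Then $x^2\equiv x_0^2+2px_0y\pmod {p^2}$, and $\sum_{y}e(2hx_0y/p)=0$ for each $x_0$. The sum over the period is $0$.

If $h=ph'$ with $p\nmid h'$, the sum is $p\sum_{x\not\equiv0 (p)}e(h'x^2/p)=p(G-1)$, where $G$ is a quadratic Gauss sum with $|G|=\sqrt p$. Its size is about $p^{3/2}$, and $(h,n)^{1/2}M^{1/2}=p^{1/2}\cdot p$. The guess survives. (For $p=3$, $h'=1$ we have $G=1+2e(1/3)$, and $3(G-1)=6e(1/3)$ as found by hand.)

If $h=p^2$, all $p^2-p$ terms equal $1$, while $(h,n)^{1/2}=p^{1/2}=M^{1/4}$. A bound $\ll M^{1/4+\vartheta_0}$ for a sum $\gg M$ forces $\vartheta_0\ge 3/4$. The guess has failed: with $k=0$ this example shows that no $\vartheta_0<3/4$ is admissible in Conjecture 1. The reason is that $(h,n)$ cannot see that $h$ is divisible by $p^2$.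

So the exponent $1/2$ is wrong. The conjecture asks only for some $\vartheta_0<1$, however, and this weaker half of the guess is right.

**Theorem 1.** Conjecture 1 holds, with an implied constant independent even of $k$.

## 2. Reduction to blocks of at most $n$ consecutive integers

For $n\ge1$, $h\in\mathbb Z$ and a finite set $J$ of consecutive integers, with $|J|$ elements, put
$$S(h,n;J)=\sum_{m\in J,\ (m,n)=1}e\left(\frac{h\bar m^2}{n^2}\right).$$

**Theorem 2.** There are absolute constants $\varrho>0$, $C$ such that for all $n\ge1$ (odd or even), $h\in\mathbb Z$, $D\ge1$ with $(D,n)=1$, $a\in\mathbb Z$ and every bounded interval $I$, with $X=\#\{m\in I:\ m\equiv a\bmod D\}$,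
$$\Big|\sum_{m\in I,\ m\equiv a (D),\ (m,n)=1}e\Big(\frac{h\bar m^2}{n^2}\Big)\Big|\le C\,(h,n)^{1/2}\Big(1+\frac Xn\Big)n^{1-\varrho}.$$

**Theorem 3.** There are absolute $\varrho>0$, $C$ with $|S(h,n;J)|\le C(h,n)^{1/2}n^{1-\varrho}$ whenever $|J|\le n$.

**Theorem 3 implies Theorem 2.** The purpose is to remove the progression and cut the range into blocks. Write $m=a+Dj$; then $j$ runs over $X$ consecutive integers. Choose an integer $a'\equiv a\bar D\pmod{n^2}$. Then $m\equiv D(j+a')\pmod{n^2}$, so $(m,n)=(j+a',n)$, and the phase is $h\bar D^2\,\overline{(j+a')}^2/n^2$. Since $(D,n)=1$, $(h\bar D^2,n)=(h,n)$. The range of $j+a'$ splits into at most $1+X/n$ blocks of at most $n$ consecutive integers. Apply Theorem 3, with $h\bar D^2$ for $h$, to each block.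

**Theorem 2 implies Theorem 1.** The purpose is to turn a saving in $n$ into a saving in $M$. Take $D=4^k$, coprime to the odd $n$. Since $I\subset[M,2M]$ and $M\ge n\ge 1$, $X\le M4^{-k}+1\le 2M$ and $1+X/n\le 3M/n$. The sum is therefore at most $3C(h,n)^{1/2}Mn^{-\varrho}$. From $M\le n^2$ we get $n\ge M^{1/2}$, so this is at most $3C(h,n)^{1/2}M^{1-\varrho/2}$. After decreasing $\varrho$ so that $\varrho<1$, the exponent $\vartheta_0=1-\varrho/2$ works, and $k$ does not enter the constant.

It remains to prove Theorem 3. We will get no explicit value of $\varrho$.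

## 3. Completion gives nothing at length $n$

Let $n=p$ be an odd prime and $p\nmid h$. The first thing to try is to complete the sum. We recall the standard estimate: if $J$ is a set of at most $Q$ consecutive integers, then
$$\sum_{b \bmod Q}\Big|\sum_{m\in J}e\Big(\frac{-bm}{Q}\Big)\Big|\le |J|+\sum_{1\le b<Q}\frac{1}{2\|b/Q\|}\ll Q\log(2Q), \tag{1}$$
where $\|x\|$ is the distance from $x$ to the nearest integer; the inner sum is geometric, so it is at most $1/|\sin(\pi b/Q)|\le 1/(2\|b/Q\|)$. If $F$ has period $Q$ and $K(b)=\sum_{m \bmod Q}F(m)e(bm/Q)$, then $F(m)=Q^{-1}\sum_bK(b)e(-bm/Q)$. Hence (1) gives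
$$\Big|\sum_{m\in J}F(m)\Big|\ll\log(2Q)\max_b|K(b)|\qquad(|J|\le Q).\tag{2}$$

Here $Q=p^2$ and $K(b)=\sum_{m}e((h\bar m^2+bm)/p^2)$ over the units modulo $p^2$. Write $m=m_0+px$. The phase is $\varphi(m_0)+px\varphi'(m_0)$ modulo $p^2$, with $\varphi'(m_0)=-2hm_0^{-3}+b$. The sum over $x$ vanishes unless $bm_0^3\equiv2h\pmod p$, which has at most three solutions $m_0$. So $|K(b)|\le3p$, and (2) gives $|S(h,p;J)|\ll p\log(2p)$ for $|J|\le p^2$.

For $M\ge n^{1+\delta}$ this is a power saving. But Conjecture 1 includes $M=n$, and Theorem 3 concerns $|J|\le n$: there the bound $p\log(2p)$ is worse than the trivial bound $|J|\le p$. Completion stops exactly at $|J|=n$, the square root of the modulus.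

The next thing to try is to shift the interval. If $m$ is replaced by $m+pt$, then $(m+pt)^{-2}\equiv m^{-2}-2ptm^{-3}\pmod{p^2}$, so that the phase becomes linear in $t$. (Check with $p=3$, $m=t=1$: $4^{-2}\equiv4$ modulo $9$, and $1-6=-5\equiv4$.) But a shift by $pt$ may replace all elements of an interval of length $p$ already at $t=1$.

This obstruction comes from $n$ being prime. If $n=p^2$, the modulus is $p^4$ and the shifts $m+pt$ with $t\le T$, $T$ a little smaller than $p$, stay essentially inside an interval of length $n$. If $n$ is squarefree with a divisor $r$ of intermediate size, one can shift by multiples of $r$. So the proof has three parts: $n$ essentially prime (Section 5), $n$ squarefree (Section 6), and $n$ with a large part composed of higher prime powers (Section 7).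

## 4. Cited theorems, an inequality, and a splitting lemma

**Fact B (Bourgain).** (J. Bourgain, *Multilinear exponential sums in prime fields under optimal entropy condition on the sources*, GAFA 18 (2009), Theorem A.) For $0<\delta<1/4$ and an integer $r\ge2$ there is $\delta'=\delta'(\delta,r)>0$ such that, for every sufficiently large prime $p$ and all $A_1,\dots,A_r\subset\mathbb F_p$ with $|A_i|>p^\delta$ and $\prod|A_i|>p^{1+\delta}$,
$$\Big|\sum_{x_i\in A_i}e(x_1\cdots x_r/p)\Big|<p^{-\delta'}\prod|A_i|.$$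

To see why the product of the sizes must be large, take $r=2$ and $A_1=A_2=\{1,\dots,\lfloor p^{1/2}/10\rfloor\}$. Then $x_1x_2/p\le1/100$, so every term has real part at least $\cos(2\pi/100)$, and nothing cancels; here $|A_1||A_2|\le p/100$.

**Fact W (Weyl).** (Vaughan, *The Hardy–Littlewood Method*, Lemma 2.4.) If $f(t)=\alpha t^{\mathcal K}+\cdots$ is a real polynomial of degree $\mathcal K$, $|\alpha-a/q|\le q^{-2}$ and $(a,q)=1$, then
$$\sum_{t\le T}e(f(t))\ll_{\mathcal K,\varepsilon}T^{1+\varepsilon}\big(q^{-1}+T^{-1}+qT^{-\mathcal K}\big)^{2^{1-\mathcal K}}.$$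

**Fact A (Weil).** If $F\in\mathbb F_p(x)$ is nonconstant and all its poles on $\mathbb P^1(\overline{\mathbb F}_p)$ have order prime to $p$, then
$$\Big|\sum_{x\in\mathbb P^1(\mathbb F_p),\ x\text{ not a pole}}e(F(x)/p)\Big|\le\Big(\sum_P(\mathrm{ord}_P+1)-2\Big)\sqrt p,$$
with $P$ running over the poles of $F$. The sum over $x\in\mathbb F_p$ only is at most this bound if $\infty$ is a pole, and at most this bound plus $1$ otherwise.

For example, let $p\ge5$ and $F(x)=cx^{-3}+c'x$ with $c\ne0$. If $c'\neq0$, there are poles of order $3$ at $0$ and $1$ at $\infty$, and the bound is $(4+2-2)\sqrt p=4\sqrt p$. If $c'=0$ the only pole is at $0$, and the sum over $\mathbb F_p\setminus\{0\}$ is at most $2\sqrt p+1$.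

We also use the prime number theorem in this form: for large $Y$ there are at least $Y/(2\log Y)$ primes in $(Y,2Y]$. The symbols $\mathbb E$ and $\mathbb P$ denote uniform averages over finite sets and the corresponding probabilities.

**Hölder's inequality, special form.** For $r\ge0$ and an integer $l\ge1$,
$$\sum_g r(g)|G(g)|\le\Big(\sum_g r\Big)^{1-\frac1l}\Big(\sum_g r^2\Big)^{\frac1{2l}}\Big(\sum_g|G|^{2l}\Big)^{\frac1{2l}}.\tag{3}$$
Indeed write $r|G|=r^{1-1/l}\cdot r^{1/l}\cdot|G|$ and use Hölder with the reciprocal exponents $1-\frac1l$, $\frac1{2l}$, $\frac1{2l}$, whose sum is $1$.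

**Lemma 1 (splitting).** If $n=wN$, $(w,N)=1$ and $|J|\le n$, then $|S(h,n;J)|\le2w^2\max|S(h',N;J')|$, the maximum being over $h'$ with $(h',N)=(h,N)$ and $|J'|\le N$.

*Proof.* The lemma discards a small factor $w$ of $n$. By the Chinese remainder theorem,
$$e\Big(\frac{h\bar m^2}{n^2}\Big)=e\Big(\frac{h\,\overline{N^2}\,\bar m^2}{w^2}\Big)\,e\Big(\frac{h\,\overline{w^2}\,\bar m^2}{N^2}\Big),$$
with $\overline{N^2}$ an inverse modulo $w^2$ and $\overline{w^2}$ an inverse modulo $N^2$. (For $w=3$, $N=5$: $\overline{25}=4$ modulo $9$, $\overline 9=14$ modulo $25$, and $\frac49+\frac{14}{25}=\frac{226}{225}\equiv\frac1{225}$ modulo $1$.) On a class $m=r+w^2j$ with $(r,w)=1$ the first factor is constant. Choose $r'\equiv r\overline{w^2}\pmod{N^2}$. Then $m\equiv w^2(j+r')\pmod{N^2}$, so the condition $(m,N)=1$ is $(j+r',N)=1$, and the second factor is $e\big(h\bar w^6\,\overline{(j+r')}^2/N^2\big)$. Put $h'=h\bar w^6$; then $(h',N)=(h,N)$. Here $j$ runs over at most $|J|/w^2+1\le N+1$ consecutive integers, that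 is, at most two blocks of length at most $N$. There are at most $w^2$ classes. $\square$

## 5. Prime $n$: shifts by products of primes

**Proposition 1.** There are absolute $\delta_0\in(0,1/4)$ and $C$ such that $|S(h,p;J)|\le Cp^{1-\delta_0}$ for all odd primes $p$, $p\nmid h$, $|J|\le p$.

For $p$ below an absolute bound the claim is trivial, so $p$ is taken sufficiently large throughout. Shifts by multiples of $p$ are too long. What gets past this point is to shift by $ab$, where $b$ is short and $a$ is a product of eight primes, with $ab$ a little shorter than $p$. Factoring $a$ out of $m+ab$ leaves $\bar am+b$. If $s$ is the residue of $\bar am$ modulo $p$, then $b$ enters only through $s+b$, and the average over $a$ separates from the average over $b$. We then need two counts: the numbers $\bar a^2$ must be well distributed modulo $p^2$, and certain equations in the $b$'s must have few solutions on average over $s$.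

Put $q=p^2$,
$$U=p^{4/5},\qquad V=p^{1/90},\qquad B=\lfloor p^{1/10}\rfloor,$$
and let $\mathcal U,\mathcal V$ be the sets of primes in $(U,2U]$ and $(V,2V]$. Then $|\mathcal U|\le p$ and $|\mathcal U|\ge U/(2\log U)$. Since $|\mathcal V|\ge V/(2\log V)$, $V^{20}=p^{2/9}$ and $V^{40}=p^{4/9}$,
$$|\mathcal V|^{20}\ge p^{0.22},\qquad 40!\,|\mathcal V|^{-40}\le p^{-0.44}.\tag{4}$$
For $\omega=(u,v_0,v_1,\dots,v_6)\in\Omega=\mathcal U\times\mathcal V^7$ let $a=a(\omega)=uv_0v_1\cdots v_6$. Then $a\le 2^8p^{4/5+7/90}$, and $p\nmid a$ because $2U,2V<p$. For $1\le b\le B$, since $\frac45+\frac7{90}+\frac1{10}=\frac{88}{90}$, we have $ab\le2^8p^{0.978}$.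

### 5.1. From the sum to two counting problems

**Step 1 (the shift).** The purpose is to bring in the averages over $\omega$ and $b$. Let $\psi(m)=e(h\bar m^2/q)$ if $p\nmid m$ and $\psi(m)=0$ otherwise. Shifting the interval by $ab$ changes the sum by at most $2ab$, so
$$S(h,p;J)=\mathbb E_{\omega}\frac1B\sum_{b\le B}\sum_{m\in J}\psi(m+ab)+O(p^{0.978}).$$
For $m\in J$ write $\bar am\equiv s+p\tau\pmod q$ with $0\le s<p$. For given $\omega$ and $s$ there is at most one such $m\in J$, because $m\equiv as\pmod p$ and $|J|\le p$. If it exists, put $\chi_{\omega,s}=1$ and let $\tau(\omega,s)$ be the corresponding $\tau$ (modulo $p$). Otherwise put $\chi_{\omega,s}=0$ and $\tau(\omega,s)=0$.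

We have $m+ab\equiv a(s+b+p\tau)\pmod q$. If $p\mid s+b$, then $\psi(m+ab)=0$. If $p\nmid s+b$, then $(s+b+p\tau)^{-2}\equiv(s+b)^{-2}-2p\tau(s+b)^{-3}\pmod q$, hence
$$\psi(m+ab)=e\Big(\frac{x_\omega X_b}{p^2}+\frac{y_{\omega,s}Y_b}{p}\Big),$$
$$x_\omega=h\bar a^2,\quad y_{\omega,s}=-2h\bar a^2\tau(\omega,s),\quad X_b=(s+b)^{-2}\bmod p^2,\quad Y_b=(s+b)^{-3}\bmod p.$$
Let $G=\mathbb Z/p^2\times\mathbb Z/p$, so $|G|=p^3$, and write $\langle(x,y),(g_1,g_2)\rangle=xg_1/p^2+yg_2/p$. With $\xi_\omega=(x_\omega,y_{\omega,s})\in G$ we obtain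
$$|S(h,p;J)|\le\sum_{s=0}^{p-1}|W_s|+O(p^{0.978}),\qquad W_s=\mathbb E_\omega\,\chi_{\omega,s}\,\frac1B\sum_{b\le B,\ p\nmid s+b}e\big(\langle\xi_\omega,(X_b,Y_b)\rangle\big).\tag{5}$$
For fixed $s$ the phase is bilinear on $G$: $\xi_\omega$ does not involve $b$, and $(X_b,Y_b)$ does not involve $\omega$.

**Step 2 (two moments).** The purpose is to bound $W_s$ by a count of $\omega$'s times a count of $b$'s. Let $r(g)$ be the number of $(b_1,\dots,b_{12})\in[1,B]^{12}$ with $p\nmid s+b_j$ for all $j$ and
$$\sum_{j\le6}(X_{b_j},Y_{b_j})-\sum_{j>6}(X_{b_j},Y_{b_j})=g .$$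
Then $\sum_gr\le B^{12}$. By Hölder, $0\le\chi_{\omega,s}\le1$, and by expanding a twelfth power as $z^6\bar z^6$,
$$|W_s|^{12}\le\mathbb E_\omega\Big|\frac1B\sum_{b}e\big(\langle\xi_\omega,(X_b,Y_b)\rangle\big)\Big|^{12}=B^{-12}\sum_gr(g)\,\mathbb E_\omega e(\langle\xi_\omega,g\rangle).$$
For any integer $l\ge1$, (3) bounds this by
$$B^{-12}\,B^{12(1-\frac1l)}\Big(\sum_gr^2\Big)^{\frac1{2l}}\Big(\sum_g\big|\mathbb E_\omega e(\langle\xi_\omega,g\rangle)\big|^{2l}\Big)^{\frac1{2l}}.$$

Consider $\sum_gr^2$. It counts pairs of $12$-tuples with the same $g$, that is, $24$-tuples with twelve plus and twelve minus signs and a vanishing signed sum in $G$. Keeping the first congruence only modulo $p$ gives $\sum_gr^2\le N'(s)$, where, for suitable signs $\varepsilon_1,\dots,\varepsilon_{24}$, twelve of each kind, $N'(s)$ is the number of $(b_j)\in[1,B]^{24}$ with $p\nmid s+b_j$ for all $j$ and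
$$\sum_j\varepsilon_j(s+b_j)^{-2}\equiv\sum_j\varepsilon_j(s+b_j)^{-3}\equiv0\pmod p.\tag{6}$$

Consider the last sum. Expanding the power and using $\sum_{g\in G}e(\langle\xi,g\rangle)=p^3$ if $\xi=0$ in $G$ and $0$ otherwise, it equals $p^3\,\mathbb P\big(\sum_{i\le l}(\xi_{\omega_i}-\xi_{\omega_i'})=0\text{ in }G\big)$ for independent uniform $\omega_i,\omega_i'\in\Omega$. We have no control over $\tau(\omega,s)$, so we keep only the first coordinate. As $p\nmid h$, the probability is at most
$$\mathcal E_l:=\mathbb P\Big(\sum_{i\le l}\big(\overline{a(\omega_i)}^2-\overline{a(\omega_i')}^2\big)\equiv0\bmod p^2\Big).$$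
Raising to the power $2l$, we have shown
$$|W_s|^{24l}\le p^3\,\mathcal E_l\,B^{-24}N'(s).\tag{7}$$

**Step 3 (what must be proved).** The purpose is to see which two estimates suffice. We shall show that
$$\sum_{s\bmod p}N'(s)\ll B^{23}\quad\text{(Lemma 2)},\qquad \mathcal E_l\le2p^{-2}\ \text{ for some absolute } l\quad(\text{equation } (10)).$$
Granting these, (7) gives $|W_s|^{24l}\le2pB^{-24}N'(s)$, and by Jensen's inequality
$$\sum_s|W_s|\le p\Big(p^{-1}\sum_s|W_s|^{24l}\Big)^{\frac1{24l}}\le p\Big(2B^{-24}\sum_sN'(s)\Big)^{\frac1{24l}}\ll p\,B^{-1/(24l)}.$$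
Since $B\ge\frac12p^{1/10}$, (5) yields Proposition 1 with $\delta_0=1/(240l)$.

The balance is tight. There are only $p^2$ residues modulo $p^2$, and the zero frequency alone shows $\mathcal E_l\ge p^{-2}$. So (7) loses a factor $p$, because the second coordinate of $\xi_\omega$ was dropped. The sum over $s$ recovers this factor: (6) is a pair of equations modulo $p$, and the pair $(s,b_1)$ gives two unknowns. What remains is a gain of one factor $B$.

### 5.2. Counting the short variables

**Lemma 2.** Let $\varepsilon_1,\dots,\varepsilon_{24}$ be signs, $12$ of each kind, and let $N'(s)$ be as in (6). Then $\sum_{s \bmod p}N'(s)\ll B^{23}$.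

Some solutions exist for every $s$: those in which the plus-entries are a permutation of the minus-entries. With one sign of each kind in place of twelve these are the only ones, since $x^2=y^2\neq0$ and $x^3=y^3$ imply $x=y$. With twelve signs of each kind they number about $pB^{12}$ in total, and this is why we took so many: we need $B^{11}\ge p$.

*Proof.* **Step 1 (eliminate $b_1$).** The purpose is to get one equation for $s$ alone. Fix $b_2,\dots,b_{24}$. Put
$$c_b=-\varepsilon_1\sum_{j\ge2,\ b_j=b}\varepsilon_j,\qquad R_i(x)=\sum_bc_b(x+b)^{-i}\in\mathbb F_p(x).$$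
Then $|c_b|\le23$. Since $\sum_{j\ge1}\varepsilon_j=0$, we have $\sum_bc_b=-\varepsilon_1(-\varepsilon_1)=1$. With $\sigma=(s+b_1)^{-1}$, (6) says $\sigma^2=R_2(s)$ and $\sigma^3=R_3(s)$; hence $R_2(s)^3=R_3(s)^2$.

**Step 2 (the case $R_2^3\ne R_3^2$ in $\mathbb F_p(x)$).** The purpose is to show that $(s,b_1)$ has boundedly many values. Multiply $R_2^3-R_3^2$ by $\prod(x+b)^6$ over the at most $23$ values $b\in\{b_2,\dots,b_{24}\}$. The result is a nonzero polynomial of degree at most $138$, which vanishes at $s$. So there are at most $138$ values of $s$. For each, $R_2(s)=\sigma^2\ne0$ and $\sigma=R_3(s)/R_2(s)$, so $b_1$ is determined modulo $p$, hence determined because $B<p$. These cases contribute at most $138B^{23}$ in total.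

**Step 3 (the case $R_2^3=R_3^2$).** The purpose is to show that only the permutation solutions are left. The values $b\le B<p$ are distinct modulo $p$. Near $x=-b$ we have $R_2=c_b(x+b)^{-2}+\text{(regular)}$ and $R_3=c_b(x+b)^{-3}+\text{(regular)}$. Comparing the coefficients of $(x+b)^{-6}$ gives $c_b^3=c_b^2$ in $\mathbb F_p$. So $c_b\equiv0$ or $1$ modulo $p$, and since $|c_b|\le23$ and $p$ is large, $c_b\in\{0,1\}$. As $\sum c_b=1$, exactly one $c_{b^*}$ equals $1$. Then $\sigma^2=(s+b^*)^{-2}$ and $\sigma^3=(s+b^*)^{-3}$, so $\sigma=(s+b^*)^{-1}$ and $b_1=b^*$.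

Now $\sum_{j:\,b_j=b}\varepsilon_j=0$ for every $b$. For $b\ne b_1$ this is $c_b=0$; for $b=b_1$ the sum is $\varepsilon_1-\varepsilon_1c_{b^*}=0$. So the plus-entries and the minus-entries form the same multiset. There are at most $12!\,B^{12}$ such tuples, contributing at most $12!\,pB^{12}$ over all $s$. Since $B\ge\frac12p^{1/10}$, $B^{11}\ge p$ for large $p$, and the claim follows. $\square$

### 5.3. Distribution of $\bar a^2$ modulo $p$

The event in $\mathcal E_l$ is detected by the additive characters modulo $p^2$. Those of conductor $p$ only see $\bar a^2$ modulo $p$; we begin with them, and use only $v_1,\dots,v_6$.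

**Lemma 3.** There is an absolute $c_2>0$ with $|\eta(\theta)|\le p^{-c_2}$ for $p\nmid\theta$, where $\eta(\theta)=\mathbb E_{v_1,\dots,v_6\in\mathcal V}\,e(\theta\,\bar v_1^2\cdots\bar v_6^2/p)$.

*Proof.* **Step 1 (amplify each variable).** The sets $\mathcal V$ are far too small for Fact B. The purpose of this step is to replace each $\bar v_i^2$ by a sum of twenty such terms. For $\mathbf v\in\mathcal V^{20}$ let
$$\lambda(\mathbf v)=\sum_{j\le10}\bar v_j^2-\sum_{10<j\le20}\bar v_j^2\bmod p.$$
For any function $c(x)$, Hölder and the expansion $|z|^{20}=z^{10}\bar z^{10}$ give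
$$\big|\mathbb E_x\mathbb E_ve(c(x)\bar v^2/p)\big|^{20}\le\mathbb E_x\big|\mathbb E_ve(c(x)\bar v^2/p)\big|^{20}=\mathbb E_x\mathbb E_{\mathbf v\in\mathcal V^{20}}\,e(c(x)\lambda(\mathbf v)/p).$$
Apply this to $v_1$, with $x$ standing for $v_2,\dots,v_6$; then to $v_2$, with $x$ standing for $\mathbf v_1,v_3,\dots,v_6$; and so on. After six applications,
$$|\eta(\theta)|^{20^6}\le\Big|\mathbb E_{\mathbf v_1,\dots,\mathbf v_6\in\mathcal V^{20}}\,e\big(\theta\lambda(\mathbf v_1)\cdots\lambda(\mathbf v_6)/p\big)\Big|.$$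
Let $\mathcal D\subset\mathcal V^{20}$ be the set of tuples with distinct entries. At most a proportion $190/|\mathcal V|$ of $\mathcal V^{20}$ is outside $\mathcal D$. So restricting all $\mathbf v_i$ to $\mathcal D$, with the normalization $|\mathcal V|^{-120}$ kept, costs $O(1/|\mathcal V|)$.

**Step 2 (values of $\lambda$ have bounded multiplicity).** The purpose is to know that $\lambda$ takes many values. Suppose $\mathbf v,\mathbf v'\in\mathcal D$ and $\lambda(\mathbf v)\equiv\lambda(\mathbf v')\pmod p$. Multiply the difference of the two sums by the squares of all $40$ entries. This gives an integer, divisible by $p$, of absolute value at most $40(2V)^{78}<p$, because $78/90<1$. So it is $0$, and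
$$\sum_j\varepsilon_j/v_j^2=\sum_j\varepsilon_j/v_j'^2\quad\text{in }\mathbb Q,\qquad\varepsilon_j=1\ (j\le10),\ \ \varepsilon_j=-1\ (j>10).$$
Bring everything to one side. For each prime $v$ the net coefficient of $1/v^2$ lies in $\{0,\pm1,\pm2\}$, since $v$ occurs at most once in each tuple. If it were nonzero, its term would have $v$-adic valuation $-2$ (as $v>2$), while all other terms have valuation at least $0$; the total could not be $0$. (For instance $\frac19-\frac1{25}=\frac{16}{225}$ has $3$-adic valuation $-2$.) So all net coefficients vanish, and $\mathbf v'$ is a sign-preserving permutation of $\mathbf v$. Therefore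
$$r(z)=\#\{\mathbf v\in\mathcal D:\lambda(\mathbf v)\equiv z\}\le R:=(10!)^2.$$

**Step 3 (apply Fact B).** The purpose is to pass from multiplicities to sets. Write $r=\sum_{c\le R}1_{L_c}$ with $L_c=\{z:r(z)\ge c\}$; then $|L_c|\le|\mathcal V|^{20}$. The restricted sum (before normalization) is
$$\sum_{c_1,\dots,c_6\le R}\ \sum_{z_i\in L_{c_i}}e(\theta z_1\cdots z_6/p).$$
If all $|L_{c_i}|\ge p^{0.21}$, replace $L_{c_1}$ by $\theta L_{c_1}$ and apply Fact B with $r=6$, $\delta=1/5$. Each size exceeds $p^{1/5}$, and their product is at least $p^{1.26}>p^{1.2}$. So the inner sum is at most $p^{-c}|\mathcal V|^{120}$ with an absolute $c>0$. Otherwise the inner sum is trivially at most $p^{0.21}|\mathcal V|^{100}\le p^{-0.01}|\mathcal V|^{120}$, by (4). Divide by $|\mathcal V|^{120}$ and sum over the $R^6$ choices: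
$$|\eta(\theta)|^{20^6}\le R^6(p^{-c}+p^{-0.01})+O(1/|\mathcal V|),$$
and $|\mathcal V|\ge p^{0.011}$ by (4). Taking the root of order $20^6$ proves the lemma for large $p$. $\square$

**Corollary of Lemma 3.** Fix an absolute integer $l_0\ge1$ with $2l_0c_2\ge1$. For $\mathbf v=(v_1,\dots,v_6)\in\mathcal V^6$ put $P(\mathbf v)=\bar v_1^2\cdots\bar v_6^2\bmod q$, and
$$\Lambda=\sum_{j\le l_0}\big(P(\mathbf v^{(j)})-P(\mathbf v^{(l_0+j)})\big)\bmod q$$
with independent uniform $\mathbf v^{(j)}\in\mathcal V^6$. Then $\mathbb E\,e(\theta\Lambda/p)=|\eta(\theta)|^{2l_0}$. So, for every $z$,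
$$\mathbb P(\Lambda\equiv z\bmod p)\le p^{-1}\sum_{\theta\bmod p}|\eta(\theta)|^{2l_0}\le p^{-1}(1+p\cdot p^{-1})=2/p.\tag{8}$$

### 5.4. Distribution of $\bar a^2$ modulo $p^2$

**Lemma 4.** There is an absolute $c_3>0$ such that $\zeta(\theta)=\mathbb E_\omega\,e\big(\theta\,\overline{a(\omega)}^2/q\big)$ satisfies $|\zeta(\theta)|\le p^{-c_3}$ for all $\theta\not\equiv0\pmod q$.

*Proof.* **Step 1 (frequencies divisible by $p$).** The purpose is to dispose of conductor $p$. Let $\theta=p\theta'$ with $p\nmid\theta'$. For fixed $u,v_0$ the average over $v_1,\dots,v_6$ is $\eta(\theta'\bar u^2\bar v_0^2)$, and Lemma 3 applies. From now on $p\nmid\theta$.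

**Step 2 (separate the three groups of variables).** The purpose is to replace $v_1,\dots,v_6$ by $\Lambda$, and then to detach $v_0$. By Hölder,
$$|\zeta(\theta)|^{2l_0}\le\mathbb E_{u,v_0}\big|\mathbb E_{\mathbf v}e(\theta\bar u^2\bar v_0^2P(\mathbf v)/q)\big|^{2l_0}=\mathbb E_{u,v_0}\mathbb E_\Lambda\,e(\theta\bar u^2\bar v_0^2\Lambda/q).$$
By (8) the part with $p\mid\Lambda$ contributes at most $2/p$. Let $\varpi(\mu)=\mathbb P(\bar u^2\Lambda\equiv\mu\bmod q,\ p\nmid\Lambda)$. By (3) with $l=40$, and $\sum\varpi\le1$, the remaining part is at most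
$$\sum_\mu\varpi(\mu)\big|\mathbb E_{v_0}e(\theta\bar v_0^2\mu/q)\big|\le\Big(\sum_\mu\varpi(\mu)^2\Big)^{\frac1{80}}\Big(\sum_{\mu\bmod q}\big|\mathbb E_{v_0}e(\theta\bar v_0^2\mu/q)\big|^{80}\Big)^{\frac1{80}}.\tag{9}$$

**Step 3 (the second factor).** The purpose is to count coincidences among $80$ primes of $\mathcal V$. As $p\nmid\theta$, orthogonality shows that the sum over $\mu$ equals
$$q\,\mathbb P\Big(\sum_{j\le40}\bar w_j^2\equiv\sum_{40<j\le80}\bar w_j^2\bmod q\Big)\qquad\text{with independent uniform } w_j\in\mathcal V.$$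
Clearing denominators as before gives an integer, divisible by $p^2$, of absolute value at most $80(2V)^{158}<p^2$, because $158/90<2$. So the congruence is an equality in $\mathbb Q$. For a prime $w$ the net coefficient $n_w$ of $1/w^2$ satisfies $|n_w|\le40<V<w$. If $n_w\ne0$, then $w\nmid n_w$, and the term $n_w/w^2$ has $w$-adic valuation $-2$ while all others are $w$-integral, a contradiction. So all $n_w=0$, the two multisets coincide, and the probability is at most $40!\,|\mathcal V|^{-40}\le p^{-0.44}$.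

**Step 4 (the first factor).** The purpose is to show $\sum\varpi^2\le3|\mathcal U|^{-2}$. For independent copies, $\sum\varpi^2=\mathbb P(u'^2\Lambda\equiv u^2\Lambda'\bmod q,\ p\nmid\Lambda\Lambda')$.

If $u=u'$, then $\Lambda\equiv\Lambda'$ modulo $q$, hence modulo $p$. By (8) this case contributes at most $|\mathcal U|^{-1}\cdot2/p\le2|\mathcal U|^{-2}$, since $|\mathcal U|\le p$.

For $u\ne u'$, fix $\Lambda,\Lambda'$, both units modulo $q$. Suppose $(u,u')$ and $(\tilde u,\tilde u')$ are both admissible. Then $(u'/u)^2\equiv\Lambda'/\Lambda\equiv(\tilde u'/\tilde u)^2$, so $(u'\tilde u)^2\equiv(u\tilde u')^2\pmod{p^2}$. As $p\nmid2u'\tilde u$, $p$ cannot divide both $u'\tilde u-u\tilde u'$ and $u'\tilde u+u\tilde u'$; so $p^2$ divides one of them. Both have absolute value at most $8U^2=8p^{1.6}<p^2$, and the sum is positive. Hence $p^2$ divides the difference, and $u'\tilde u=u\tilde u'$. These are primes and $u\ne u'$, so $u\mid\tilde u$; thus $\tilde u=u$ and $\tilde u'=u'$. So at most one ordered pair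 occurs, and the case contributes at most $|\mathcal U|^{-2}$. In total $\sum\varpi^2\le3|\mathcal U|^{-2}$.

**Step 5 (collect).** The purpose is to check that the two gains together exceed $q=p^2$. From Steps 2–4,
$$|\zeta(\theta)|^{2l_0}\le\frac2p+\big(p^2\cdot3|\mathcal U|^{-2}\cdot p^{-0.44}\big)^{1/80}\le\frac2p+p^{-0.03/80},$$
because $|\mathcal U|^{-2}\le4p^{-1.6}\log^2U$, $2-1.6-0.44=-0.04$, and the factor $12\log^2U$ is absorbed. $\square$

**End of the proof of Proposition 1.** The purpose is to supply the second estimate of Step 3 in Section 5.1. Fix an absolute integer $l\ge1$ with $lc_3\ge1$. By orthogonality modulo $q$ and Lemma 4,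
$$\mathcal E_l=q^{-1}\sum_{\theta\bmod q}|\zeta(\theta)|^{2l}\le q^{-1}(1+q\,p^{-2})=2p^{-2}.\tag{10}$$
With Lemma 2 this completes the proof of Proposition 1. $\square$

## 6. Squarefree $n$: shifts by a divisor

**Proposition 2.** Let $\kappa=\delta_0/4$, $\rho=\kappa/5$. For $N$ odd squarefree, $(h,N)=1$, $|J|\le N$, one has $|S(h,N;J)|\ll N^{1-\rho}$.

*Proof.* We may take $N>1$. Note that $\kappa<1/16$.

**Step 1 ($N$ has no divisor in $[N^\kappa,N^{1-\kappa}]$).** The purpose is to show that such an $N$ is a prime times a small number, so that Proposition 1 applies. Let $w$ be the product of the prime factors of $N$ that are less than $N^\kappa$. Suppose $w\ge N^\kappa$. Multiply these primes one by one; the first partial product that is at least $N^\kappa$ is less than $N^{2\kappa}\le N^{1-\kappa}$, a divisor in the forbidden range. So $w<N^\kappa$. The remaining primes are divisors that are at least $N^\kappa$, hence exceed $N^{1-\kappa}$. There is at least one, as $w<N$, and there are not two, as $N^{2(1-\kappa)}>N$.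 So $N=wp$, and by Lemma 1 and Proposition 1,
$$|S(h,N;J)|\ll w^2p^{1-\delta_0}\le N^{1-\delta_0+2\kappa}=N^{1-\delta_0/2}\le N^{1-\rho}.$$

From now on there is $r\mid N$ with $N^\kappa\le r\le N^{1-\kappa}$. Put $T=\lfloor N^{1-\kappa/2}/r\rfloor$. Then $N^{1-\kappa/2}/r\ge N^{\kappa/2}\ge1$, so $T\ge\frac12N^{\kappa/2}$, and $rT\le N$. Let $f(m)=e(h\bar m^2/N^2)1_{(m,N)=1}$ and $S=S(h,N;J)$.

**Step 2 (shift by multiples of $r$, and square).** The purpose is to lower the modulus from $N^2$ to $N^2/r$. We have $TS=\sum_m\sum_{1\le t\le T}(f1_J)(m+rt)$, and at most $|J|+rT\le2N$ values of $m$ are relevant. By Cauchy–Schwarz,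
$$|S|^2\le\frac{2N}{T^2}\sum_{t,t'\le T}\sum_m(f1_J)(m+rt)\overline{(f1_J)(m+rt')}.$$
The terms $t=t'$ give at most $\frac{2N}{T^2}\cdot T\cdot N$. For $t\ne t'$ substitute $m\mapsto m-r\min(t,t')$. Each difference $|t-t'|$ occurs at most $2T$ times, and the two signs give complex conjugates. Hence
$$|S|^2\ll\frac{N^2}T+\frac NT\sum_{1\le t<T}|C(t)|,\qquad C(t)=\sum_{m\in J_t}f(m+rt)\overline{f(m)},\quad J_t=J\cap(J-rt).\tag{11}$$
As rational functions of $m$,
$$(m+rt)^{-2}-m^{-2}=-rt\,G(m),\qquad G(m)=(2m+rt)\,m^{-2}(m+rt)^{-2}.\tag{12}$$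
The factor $r$ in (12) cancels against the denominator, so the phase in $C(t)$ is $-htG(m)/Q$ with $Q=N^2/r$.

**Step 3 (complete modulo $Q$).** The interval $J_t$ has length at most $N$, and now $Q^{1/2}=Nr^{-1/2}$ is smaller than $N$ by a power. The purpose is to use this. Since $N\mid Q$ and $Q$ has the same prime factors as $N$, the summand of $C(t)$ is $Q$-periodic in $m$, and $|J_t|\le N\le Q$. By (2),
$$|C(t)|\ll\log(2Q)\max_b|K(b)|,\qquad K(b)=\sum_{m\bmod Q,\ (m(m+rt),N)=1}e\big((-htG(m)+bm)/Q\big).$$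
By the Chinese remainder theorem $K(b)=\prod_{p\mid N}K_p$. Here, if $p^\beta$ is the exact power of $p$ in $Q$ and $c_p$ is an inverse of $Q/p^\beta$ modulo $p^\beta$, then $K_p$ is the sum of $e\big(c_p(-htG(m)+bm)/p^\beta\big)$ over $m$ modulo $p^\beta$ with $p\nmid m(m+rt)$.

**Step 4 (primes $p\mid r$).** The purpose is to show $|K_p|\le4\sqrt p\,(p,t)$. Here $\beta=1$. Modulo $p$ we have $m+rt\equiv m$ and $G(m)\equiv2m^{-3}$, so $K_p$ is the sum of $e\big(c_p(-2htm^{-3}+bm)/p\big)$ over $p\nmid m$. Let $p\nmid t$ and $p\ge5$. Since $p\nmid2h$, the example after Fact A applies: $|K_p|\le4\sqrt p$ if $p\nmid b$, and $|K_p|\le2\sqrt p+1\le4\sqrt p$ if $p\mid b$. For $p=3$, $|K_p|\le2\le4\sqrt p$ trivially. If $p\mid t$, then $|K_p|\le p$. In all cases $|K_p|\le4\sqrt p\,(p,t)$.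

**Step 5 (primes $p\mid N/r$).** The purpose is to show $|K_p|\le6p\,(p,t)$. Here $p\nmid r$ and $\beta=2$. Let $\phi(m)=-htG(m)+bm$ and write $m=m_0+px$. Then $\phi(m)\equiv\phi(m_0)+px\phi'(m_0)\pmod{p^2}$, because $\phi$ is a rational function over $\mathbb Z_p$ whose denominator is a unit at $m_0$. Summing over $x$ modulo $p$,
$$|K_p|\le p\,\#\{m_0\bmod p:\ m_0(m_0+rt)\not\equiv0,\ \phi'(m_0)\equiv0\}.$$
By (12), $tG(m)=r^{-1}\big(m^{-2}-(m+rt)^{-2}\big)$, so $\phi'(m)=2hr^{-1}\big(m^{-3}-(m+rt)^{-3}\big)+b$, and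
$$m^3(m+rt)^3\phi'(m)=2hr^{-1}\big((m+rt)^3-m^3\big)+bm^3(m+rt)^3.$$
This polynomial has degree at most $6$ and value $2hr^{-1}(rt)^3$ at $m=0$. If $p\nmid t$, this value is nonzero modulo $p$, since $p\nmid2h$ and $p\nmid r$; so there are at most $6$ roots, and $|K_p|\le6p$. If $p\mid t$, trivially $|K_p|\le p^2$. In all cases $|K_p|\le6p\,(p,t)$.

**Step 6 (collect).** The purpose is to insert the local bounds in (11). Let $\omega(N)$ be the number of prime factors and $d(N)$ the number of divisors of $N$. Then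
$$|K(b)|\le6^{\omega(N)}r^{1/2}(N/r)(N,t)=6^{\omega(N)}Q^{1/2}(N,t),\qquad\sum_{t<T}(N,t)\le\sum_{d\mid N}d\cdot\frac Td=T\,d(N).$$
Since $6^{\omega(N)}d(N)\log(2Q)\ll_\varepsilon N^\varepsilon$,
$$|S|^2\ll_\varepsilon\frac{N^2}T+N^{1+\varepsilon}Q^{1/2}\ll N^{2-\kappa/2}+N^{2+\varepsilon}r^{-1/2}\ll N^{2-\kappa/2+\varepsilon},$$
so, for $\varepsilon$ small, $|S|\ll N^{1-\kappa/5}=N^{1-\rho}$. $\square$

## 7. Large powerful part: shifts that make the phase a polynomial

Put $\kappa_2=\rho/8$, $\kappa_1=\kappa_2/100$, and let $\nu_p=v_p(n)$ be the exponent of $p$ in $n$.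

**Definition.** The *powerful part* of $n$ is $n_1=\prod_{\nu_p\ge2}p^{\nu_p}$. Put $n_0=n/n_1$; it is squarefree and coprime to $n_1$. For example, $n=360=2^3\cdot3^2\cdot5$ has $n_1=72$ and $n_0=5$.

**Proposition 3.** If $d:=(h,n)<n^{\kappa_1}$, $n_1\ge n^{\kappa_2}$ and $|J|\le n$, then $|S(h,n;J)|\ll n^{1-c_4}$ with an absolute $c_4>0$.

Two examples show the mechanism. If $n=p^2$, shift by $Et$ with $E=p$: modulo $p^4$ the expansion of $(m+pt)^{-2}$ stops at $t^3$, and the leading coefficient of the phase is $-4h\bar m^5/p$. Here $t$ may run almost up to $p$, and Weyl's inequality applies. If $n=p^3$, the choice $E=p^2$ fails: modulo $p^6$ the phase is quadratic in $t$ with leading coefficient $3h\bar m^4/p^2$. For $p\nmid3h$ the denominator is $q=p^2$, but $t\le T<p$, so $qT^{-2}>1$ and Fact W gives nothing. With $E=p$ instead, the phase has degree $5$ and leading coefficient $-6h\bar m^7/p$, and $t$ may run almost up to $p^2$. This is why the exponent $3$ is treated separately.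

*Proof.* We may take $n$ large.

**Step 1 (choose the shift).** The purpose is to find $E$ with many shifts $Et$ shorter than $n$. The product of $\prod_{\nu_p\ge2,\,\nu_p\ne3}p^{\nu_p}$ and $\prod_{\nu_p=3}p^3$ is $n_1\ge n^{\kappa_2}$. So the first (case 1) or the second (case 2) is at least $n^{\kappa_2/2}$. Put
$$g=\prod_{\nu_p\ge2,\,\nu_p\ne3}p^{\lfloor\nu_p/2\rfloor}\ (\text{case }1),\qquad g=\prod_{\nu_p=3}p^2\ (\text{case }2),\qquad E=\frac ng,\qquad T=\lfloor gn^{-\kappa_1}\rfloor.$$
For $\nu\ge2$, $\nu\ne3$ we have $\lfloor\nu/2\rfloor\ge\frac25\nu$: this is clear for even $\nu$, and for $\nu=2\mu+1$ it says $\mu\ge2$. So $g\ge n^{\kappa_2/5}$ in case 1; in case 2, $g\ge n^{\kappa_2/3}$. In particular $gn^{-\kappa_1}\ge1$ and $T\ge\frac12gn^{-\kappa_1}$.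

**Step 2 (expand the phase).** The purpose is to see a polynomial in $t$. Every prime dividing $n$ divides $E$: in case 1, $\nu-\lfloor\nu/2\rfloor\ge1$ for $p\mid g$; in case 2, $3-2=1$ for $p\mid g$; otherwise the exponent of $p$ in $E$ is $\nu_p\ge1$. So $(m+Et,n)=1\iff(m,n)=1$, and for such $m$
$$\frac{h\,\overline{(m+Et)}^{\,2}}{n^2}\equiv\sum_{j\ge0}(-1)^j(j+1)\,\frac{h\,\bar m^{\,j+2}E^jt^j}{n^2}\pmod1.$$
This is the expansion of $(1+x)^{-2}$ at $x=\bar mEt$; only finitely many terms are nonzero modulo $1$, since some power of $E$ is divisible by $n^2$.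

**Step 3 (leading coefficient, case 1).** The purpose is to find its exact denominator. We have $n^2\mid E^4$, as $4(\nu-\lfloor\nu/2\rfloor)\ge2\nu$ at the primes $p\mid g$ and $4\nu\ge2\nu$ at the others. So the phase is a cubic in $t$ with leading coefficient $-4h\bar m^5E^3/n^2$. Here
$$\frac{E^3}{n^2}=\frac n{g^3}=\frac u{q_3},\qquad q_3=\prod_{p\mid g}p^{3\lfloor\nu_p/2\rfloor-\nu_p},\qquad u=\prod_{p\nmid g}p^{\nu_p},\qquad(u,q_3)=1.$$
For $\nu\ge2$, $\nu\ne3$ we have $\frac12\lfloor\nu/2\rfloor\le3\lfloor\nu/2\rfloor-\nu\le\lfloor\nu/2\rfloor$: for $\nu=2\mu$ the middle term is $\mu$, and for $\nu=2\mu+1$, $\mu\ge2$, it is $\mu-1\ge\mu/2$. So $g^{1/2}\le q_3\le g$ and $q_3\mid n$. As $\bar m$ and $u$ are coprime to $q_3$, the denominator in lowest terms is $q'=q_3/(q_3,4h)$. Also $(q_3,4h)\le4(n,h)\le4n^{\kappa_1}$. Hence $\frac14g^{1/2}n^{-\kappa_1}\le q'\le g$.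

**Step 4 (leading coefficient, case 2).** The purpose is the same. We have $n^2\mid E^6$: if $\nu_p=3$, both sides have exponent $6$; otherwise $6\nu_p\ge2\nu_p$. So the phase has degree at most $5$ in $t$, with $t^5$-coefficient $-6h\bar m^7E^5/n^2$. Here
$$\frac{E^5}{n^2}=\frac{n^3}{g^5}=\frac{u'}{q_5},\qquad q_5=\prod_{\nu_p=3}p=g^{1/2},\qquad u'=\prod_{\nu_p\ne3}p^{3\nu_p},\qquad(u',q_5)=1,$$
since $9-10=-1$. As $q_5\mid n$, the denominator in lowest terms, $q'=q_5/(q_5,6h)$, satisfies $\frac16g^{1/2}n^{-\kappa_1}\le q'\le g^{1/2}$.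

**Step 5 (Weyl's inequality).** The purpose is to bound the sum over $t$ uniformly in $m$. Let $\mathcal K=3$ in case 1 and $\mathcal K=5$ in case 2. The leading coefficient is nonzero, because $h\ne0$: otherwise $d=n$, contrary to $d<n^{\kappa_1}$. As $g\ge n^{\kappa_2/5}$, $T\ge\frac12gn^{-\kappa_2/100}$ and $q'\le g$,
$$q'^{-1}\ll g^{-1/2}n^{\kappa_1}\le n^{-0.09\kappa_2},\qquad T^{-1}\ll n^{-0.19\kappa_2},\qquad q'T^{-\mathcal K}\ll g^{1-\mathcal K}n^{\mathcal K\kappa_1}\ll n^{-0.3\kappa_2}.$$
(In the last bound the exponent is at most $-0.4\kappa_2+0.03\kappa_2$ for $\mathcal K=3$ and $-0.8\kappa_2+0.05\kappa_2$ for $\mathcal K=5$.) So $q'^{-1}+T^{-1}+q'T^{-\mathcal K}\ll n^{-\kappa_2/20}$. Apply Fact W with $\varepsilon=\kappa_2/1000$ and with $\alpha$ equal to a fraction of denominator $q'$. Since $2^{1-\mathcal K}\ge\frac1{16}$ and $T\le n$, uniformly in $m$ with $(m,n)=1$,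
$$\sum_{t\le T}e\left(\frac{h\,\overline{(m+Et)}^{\,2}}{n^2}\right)\ll Tn^{-c},\qquad c=\frac{\kappa_2}{320}-\frac{\kappa_2}{1000}>0.$$

**Step 6 (return to $S$).** The purpose is to average over the shifts. Shifting the interval by $Et$ changes the sum by $O(ET)$, so
$$S(h,n;J)=\frac1T\sum_{m\in J,\ (m,n)=1}\ \sum_{t\le T}e\left(\frac{h\,\overline{(m+Et)}^{\,2}}{n^2}\right)+O(ET)\ll n^{1-c}+n^{1-\kappa_1},$$
because $|J|\le n$ and $ET\le n^{1-\kappa_1}$. So $c_4=\min(c,\kappa_1)$ works. $\square$

## 8. Every $n$: proof of Theorem 3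

Let $d=(h,n)$ and $|J|\le n$. Three cases cover everything.

**Case 1: $d\ge n^{\kappa_1}$.** Here the factor $(h,n)^{1/2}$ does the work. Trivially $|S(h,n;J)|\le n\le d^{1/2}n^{1-\kappa_1/2}$. This case includes $n=1$ and $h=0$.

**Case 2: $d<n^{\kappa_1}$ and $n_1\ge n^{\kappa_2}$.** Proposition 3 gives $|S(h,n;J)|\ll n^{1-c_4}$.

**Case 3: $d<n^{\kappa_1}$ and $n_1<n^{\kappa_2}$.** Here $n$ is squarefree up to a small factor, which Lemma 1 removes. Let $N$ be the product of the odd primes $p\mid n_0$ with $p\nmid h$, and $w=n/N$. Then $(w,N)=1$, $N$ is odd and squarefree, and $(h,N)=1$. The factor $w$ is composed of $n_1$, possibly a factor $2$, and odd primes dividing both $n_0$ and $h$. The product of the latter divides $d$, so $w\le2n_1d\le2n^{\kappa_1+\kappa_2}$. By Lemma 1 and Proposition 2,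
$$|S(h,n;J)|\ll w^2N^{1-\rho}\ll n^{1-\rho+2(\kappa_1+\kappa_2)}\le n^{1-\rho/2},$$
since $2(\kappa_1+\kappa_2)=2.02\,\rho/8<\rho/2$.

In all cases $|S(h,n;J)|\le C(h,n)^{1/2}n^{1-\varrho}$ with $\varrho=\min(\kappa_1/2,\,c_4,\,\rho/2)>0$ absolute. This proves Theorem 3. By Section 2, Theorems 2 and 1 follow: Conjecture 1 is true, with $\vartheta_0=1-\varrho/2<1$ and an implied constant independent of $a,h,n,M,I$ and $k$. $\blacksquare$
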